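\title{A null system with no null zero dimensional extension}

\begin{abstract}
A topological dynamical system is null if its topological sequence entropy vanishes along every sequence of times. We construct a closed shift-invariant set $X\subset[0,1]^{\mathbb Z}$ whose complexity is $O(n^2)$ along every sequence, so that it is null, and such that every zero dimensional extension of it has sequence entropy at least $\log 2$ along some sequence. The core of the proof is finite: from cosets in a finite group we build matrices with entries in $\{0,\dots,m\}$ that are simple up to an error of $1$ but cannot be rounded to $0$--$1$ matrices of small VC dimension. We also show that a system has a null zero dimensional extension exactly when such a rounding can be made equivariantly.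
\end{abstract}

\section{Introduction}

A \emph{topological dynamical system} (TDS) is a pair $(X,T)$ with $X$ a compact metric space and $T:X\to X$ a homeomorphism. A TDS $(Z,R)$ is an \emph{extension} of $(X,T)$ if there is a continuous surjection $\pi:Z\to X$ with $\pi\circ R=T\circ\pi$, and it is \emph{zero dimensional} if $Z$ has a basis of clopen sets.

For finite open covers $\mathcal U_1,\dots,\mathcal U_n$ of $X$, the join $\bigvee_i\mathcal U_i$ is the cover by the sets $U_1\cap\dots\cap U_n$ with $U_i\in\mathcal U_i$, and $N(\mathcal V)$ is the least cardinality of a subcover of $\mathcal V$. For an increasing sequence $A=\{a_1<a_2<\cdots\}$ of nonnegative integers, the \emph{topological sequence entropy} along $A$ is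
\[
h^A_{\mathrm{top}}(T)=\sup_{\mathcal U}h^A_{\mathrm{top}}(T,\mathcal U),\qquad
h^A_{\mathrm{top}}(T,\mathcal U)=\limsup_{n\to\infty}\frac1n\log N\Big(\bigvee_{i=1}^nT^{-a_i}\mathcal U\Big),
\]
the supremum being over all finite open covers $\mathcal U$ of $X$. The system is \emph{null} if $h^A_{\mathrm{top}}(T)=0$ for every $A$.

The number $N(\bigvee_{i\le n}T^{-a_i}\mathcal U)$ counts the itineraries needed to describe all orbits when they are observed at the times $a_1,\dots,a_n$ with resolution $\mathcal U$. For $A=\{0,1,2,\dots\}$ one obtains the topological entropy, so null systems have zero entropy; nullness asks for more, because the times of observation are arbitrary. An isometry is null: if $X$ is covered by $c$ sets of diameter less than the Lebesgue number of $\mathcal U$, then $N(\bigvee_{i\le n}T^{-a_i}\mathcal U)\le c$ for all $A$ and $n$. On the other side, take the closure in $\{0,1\}^{\mathbb Z}$ of all shifts of all sequences supported on the powers of $2$. Along $A=\{1,2,4,\dots\}$ every pattern occurs, so the sequence entropy is at least $\log 2$. The entropy is zero: the positions of two $1$'s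 in a word of length $n$ determine the shift (see \eqref{eq:sidon} below), and $r$ powers of $2$ among $n$ consecutive integers force $2^r\le 2n$, so there are at most $n+1+2n^3$ words of length $n$.

In a zero dimensional system every finite open cover is refined by a clopen partition, and questions about covers become questions about words. One therefore wants to pass to a zero dimensional extension without creating complexity. It is known that a TDS with zero topological entropy has a zero dimensional extension with zero topological entropy. The following question is posed in \cite{LET}.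

\medskip
\noindent\textbf{Question.} \emph{Does every null system admit a zero dimensional extension which is null?}
\medskip

The zero entropy theorem suggests the answer yes, and so do simple examples: a star of arcs (Example~\ref{ex:star}) and a circle rotation (Example~\ref{ex:rotation}) are made zero dimensional by cutting, and the cutting keeps them null. The answer is nevertheless no. Let $\sigma$ be the shift, $(\sigma x)(n)=x(n+1)$. A set is called invariant under a homeomorphism if the homeomorphism maps it onto itself.

\begin{theorem}\label{thm:main}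
There is a closed shift-invariant set $X\subset[0,1]^{\mathbb Z}$ with the following properties.
\begin{enumerate}
\item For every finite open cover $\mathcal U$ of $X$ there is $c=c(\mathcal U)$ with $N\big(\bigvee_{i=1}^n\sigma^{-a_i}\mathcal U\big)\le c\,n^2$ for every sequence $A$ and all $n\ge1$. In particular $(X,\sigma)$ is null.
\item If $\pi:(Z,R)\to(X,\sigma)$ is an extension in which $\pi^{-1}\{x:x(0)=0\}$ and $\pi^{-1}\{x:x(0)=1\}$ are separated by a clopen set, then $h^A_{\mathrm{top}}(R)\ge\log2$ for some $A$. Every zero dimensional extension is of this kind, so no zero dimensional extension of $(X,\sigma)$ is null.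
\end{enumerate}
\end{theorem}

The mechanism is the following. An open cover of $X$ does not see small fluctuations of the coordinates, so nullness tolerates arbitrary patterns of small amplitude. A clopen set $C$ as in (2) rounds every coordinate to $0$ or $1$: the $n$-th coordinate of $\pi(z)$ is rounded to $\mathbf 1_C(R^nz)$, and the values $0$ and $1$ are kept. Somewhere between $0$ and $1$ the rounding has to jump, and the set $X$ is built so that, wherever it jumps, it reveals a complicated pattern. Complexity of patterns is measured as follows. A family $\mathcal F$ of functions from a set $P$ to $\{0,1\}$ \emph{shatters} a finite set $P_0\subset P$ if every function $P_0\to\{0,1\}$ is the restriction of a member of $\mathcal F$; the \emph{VC dimension} of $\mathcal F$ is the supremum of the sizes of shattered sets. The second theorem says that the rounding problem is the only obstruction.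

\begin{theorem}\label{thm:char}
For a TDS $(X,T)$ the following are equivalent.
\begin{enumerate}
\item $(X,T)$ has a null zero dimensional extension.
\item For all disjoint closed sets $A_0,A_1\subset X$ there is a $T\times\sigma$-invariant set $\mathcal C\subset X\times\{0,1\}^{\mathbb Z}$, projecting onto $X$, such that $c(n)=i$ whenever $(x,c)\in\mathcal C$ and $T^nx\in A_i$, and such that $\{c:(x,c)\in\mathcal C\}$ has finite VC dimension on $\mathbb Z$.
\item $(X,T)$ has a zero dimensional extension $(Z,R)$ such that for every finite open cover $\mathcal V$ of $Z$ there are $\kappa,d$ with $N(\bigvee_{i=1}^nR^{-a_i}\mathcal V)\le\kappa\, n^d$ for all $A$ and $n$.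
\end{enumerate}
\end{theorem}

Section~\ref{sec:tools} links shattering to sequence entropy, and Section~\ref{sec:char} proves Theorem~\ref{thm:char}. Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from a finite statement, Proposition~\ref{prop:finite}, which is proved in Sections~\ref{sec:grids}--\ref{sec:quad}. We write $[n]=\{1,\dots,n\}$.

\section{Shattering and sequence entropy}\label{sec:tools}

We use two standard facts. The \emph{Sauer--Shelah lemma}: if $K\ge1$ and a family of $\{0,1\}$-valued functions shatters no set of size $K$, then it has at most $\sum_{k<K}\binom tk\le(t+1)^{K-1}$ different restrictions to any set of size $t$. \emph{Clopen separation}: if $F_0,F_1$ are disjoint closed subsets of a compact zero dimensional space, some clopen set contains $F_1$ and misses $F_0$; indeed each point of $F_1$ has a clopen neighborhood missing $F_0$, and finitely many of these cover $F_1$. A matrix $f:U\times P\to\{0,1\}$ is said to shatter $P_0\subset P$ if the family of its rows $f(u,\cdot)$ does.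

The first lemma turns large shattered sets into sequence entropy. The shattered sets may lie anywhere in $\mathbb Z$; since $R$ is invertible they can be translated and placed one after another.

\begin{lemma}\label{lem:lower}
Let $(Z,R)$ be a TDS and $C\subset Z$ a clopen set such that the family of functions $n\mapsto\mathbf 1_C(R^nz)$, $z\in Z$, shatters finite subsets of $\mathbb Z$ of arbitrarily large size. Then $h^A_{\mathrm{top}}(R)\ge\log2$ for some $A$.
\end{lemma}

\begin{proof}
Subsets of shattered sets are shattered, so there are shattered sets of every size. Choose $k_1<k_2<\cdots$ with $(k_1+\dots+k_{l-1})/k_l\to0$ and shattered sets $J_l$ with $|J_l|=k_l$. Let $\mathcal U=\{C,Z\setminus C\}$, an open cover because $C$ is clopen. The join $\bigvee_{j\in J_l}R^{-j}\mathcal U$ is a partition of $Z$ into $2^{k_l}$ nonempty sets. For $b\in\mathbb Z$ the join over $J_l+b$ is the image of this partition under the homeomorphism $R^{-b}$, so it also has $2^{k_l}$ nonempty atoms. Choose $b_l$ so that the sets $J_l+b_l$ consist of nonnegative integers and each lies to the left of the next, and let $A$ enumerate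 their union. With $n_l=k_1+\dots+k_l$, the partition $\bigvee_{i\le n_l}R^{-a_i}\mathcal U$ refines the join over $J_l+b_l$, so it has at least $2^{k_l}$ nonempty atoms, all needed in a subcover. As $k_l/n_l\to1$, we get $h^A_{\mathrm{top}}(R,\mathcal U)\ge\log2$.
\end{proof}

The second lemma gives upper bounds for subsystems of $[0,1]^{\mathbb Z}$. Say that a set $\mathcal S$ of functions $J\to[0,1]$ \emph{$\varepsilon$-approximates} $x\in[0,1]^{\mathbb Z}$ on $J$ if some $s\in\mathcal S$ has $|x(j)-s(j)|\le\varepsilon$ for all $j\in J$.

\begin{lemma}\label{lem:upper}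
Let $X\subset[0,1]^{\mathbb Z}$ be closed and shift-invariant, $X_0\subset X$ dense and $d\ge0$. Suppose that for every $\varepsilon\in(0,1)$ there is $\kappa_\varepsilon$ such that for every finite nonempty $J\subset\mathbb Z$ some set of at most $\kappa_\varepsilon|J|^d$ functions $\varepsilon$-approximates every $x\in X_0$ on $J$. Then for every finite open cover $\mathcal U$ of $X$ there is $c$ with $N(\bigvee_{i=1}^n\sigma^{-a_i}\mathcal U)\le c\,n^d$ for all $A$ and $n\ge1$.
\end{lemma}

\begin{proof}
Use the metric $\sum_k2^{-|k|}|x(k)-y(k)|$, let $\lambda$ be a Lebesgue number of $\mathcal U$, and choose $\varepsilon\in(0,1)$ and $M$ with $6\varepsilon+2^{1-M}<\lambda$. Then every set $E\subset X$ with $|x(k)-y(k)|\le2\varepsilon$ for all $x,y\in E$ and $|k|\le M$ has diameter less than $\lambda$ and lies in an element of $\mathcal U$. Given $a_1<\dots<a_n$, let $J=\bigcup_i\{a_i-M,\dots,a_i+M\}$, so $|J|\le(2M+1)n$, and let $\mathcal S$ be the approximating set for $J$. The finitely many closed sets $E_s=\{x\in X:\max_{j\in J}|x(j)-s(j)|\le\varepsilon\}$, $s\in\mathcal S$, cover $X_0$, hence $X$. For each $s$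 and $i$ the set $\sigma^{a_i}E_s$ has the property above, so it lies in some $U_{s,i}\in\mathcal U$, and $E_s\subset\bigcap_i\sigma^{-a_i}U_{s,i}$. Thus $|\mathcal S|\le\kappa_\varepsilon(2M+1)^dn^d$ elements of the join cover $X$.
\end{proof}

\begin{example}[a star of arcs]\label{ex:star}
Let $Y=\{c\mathbf 1_{\{j\}}:c\in[0,1],\ j\in\mathbb Z\}$ be the set of points with at most one nonzero coordinate. It is closed and shift-invariant, and it is a union of arcs through $0$. On a finite set $J$ its points are $\varepsilon$-approximated by the at most $(1+1/\varepsilon)|J|$ functions $c\mathbf 1_{\{j\}}$ with $c\in\varepsilon\mathbb Z\cap[0,1]$ and $j\in J$, so $Y$ is null by Lemma~\ref{lem:upper}. Let $K\subset[0,1]$ be the middle thirds Cantor set and $\phi:K\to[0,1]$ the Cantor function, a continuous surjection with $\phi(0)=0$. The subsystem $Y'=\{c\mathbf 1_{\{j\}}:c\in K,\ j\in\mathbb Z\}\subset K^{\mathbb Z}$ is zero dimensional, it is null by the same approximation, and applying $\phi$ in each coordinate maps it onto $Y$. So arcs alone are no obstruction.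
\end{example}

\section{Lifting nullness is a rounding problem}\label{sec:char}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
(3)$\Rightarrow$(1). A polynomial bound gives $h^A_{\mathrm{top}}(R,\mathcal V)=0$ for all $A$ and $\mathcal V$.

(1)$\Rightarrow$(2). Let $\pi:(Z,R)\to(X,T)$ be a null zero dimensional extension. By clopen separation there is a clopen $C\subset Z$ containing $\pi^{-1}A_1$ and missing $\pi^{-1}A_0$. Put $c_z(n)=\mathbf 1_C(R^nz)$ and $\mathcal C=\{(\pi(z),c_z):z\in Z\}$. Since $(T\times\sigma)(\pi(z),c_z)=(\pi(Rz),c_{Rz})$ and $R$ is a bijection, $\mathcal C$ is invariant; it projects onto $X$ because $\pi$ is onto. If $T^n\pi(z)\in A_i$ then $R^nz\in\pi^{-1}A_i$, so $c_z(n)=i$. The VC dimension is finite by Lemma~\ref{lem:lower}, since $(Z,R)$ is null.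

(2)$\Rightarrow$(3). We record, over each point of $X$, countably many roundings at once, enough to separate points. The sets $\mathcal C$ in (2) need not be closed, and the condition $c(n)=i$ can be lost in the closure at boundary points of $A_i$; we therefore apply (2) to slightly larger sets.

Choose a sequence of pairs $(A^k_0,A^k_1)$, $k\ge1$, of disjoint closed sets such that for all $x\ne x'$ some $k$ has $x\in A^k_0$ and $x'\in A^k_1$: list, with repetitions allowed, the pair $(\emptyset,\emptyset)$ and all disjoint pairs of closed balls with rational radii and centers in a countable dense set. Choose disjoint closed sets $B^k_0,B^k_1$ with $A^k_i\subset\operatorname{int}B^k_i$, let $\mathcal C_k$ be as in (2) for $(B^k_0,B^k_1)$, and let $\mathcal D_k$ be its closure. Then $\mathcal D_k$ is compact, invariant, and projects onto $X$. If $(x,c)\in\mathcal D_k$ and $T^nx\in A^k_i$, take $(x_l,c_l)\in\mathcal C_k$ converging to $(x,c)$; for large $l$ we have $T^nx_l\in B^k_i$, so $c_l(n)=i$, and hence $c(n)=i$. The projection $\Sigma_k$ of $\mathcal D_k$ to $\{0,1\}^{\mathbb Z}$ is the closure of $\{c:(x,c)\in\mathcal C_k\}$.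 A family and its closure have the same restrictions to finite sets, so $\Sigma_k$ has finite VC dimension $d_k$.

Let $Z=\{(x,(c^k)_{k\ge1}):(x,c^k)\in\mathcal D_k\text{ for all }k\}$ and let $R$ be the restriction of $T\times\prod_k\sigma$. Then $Z$ is compact and invariant, and it projects onto $X$ since each $\mathcal D_k$ does. The map $Z\to\prod_k\Sigma_k$ that forgets $x$ is injective: if $x\ne x'$ carried the same $(c^k)_k$, then for $k$ with $x\in A^k_0$ and $x'\in A^k_1$ the symbol $c^k(0)$ would be both $0$ and $1$. A continuous injection of a compact space into a metric space is a homeomorphism onto its image, so $Z$ is zero dimensional and its topology is generated by the coordinates $c^k(j)$.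

Let $\mathcal V$ be a finite open cover of $Z$. By the Lebesgue number lemma there are $M,k_0$ such that any set of points that agree in all $c^k(j)$ with $k\le k_0$, $|j|\le M$, lies in an element of $\mathcal V$. With $J=\bigcup_{i\le n}\{a_i-M,\dots,a_i+M\}$, points that agree in all $c^k(j)$ with $k\le k_0$, $j\in J$, lie in one element of $\bigvee_{i\le n}R^{-a_i}\mathcal V$. By the Sauer--Shelah lemma with $K=d_k+1$,
\[
N\Big(\bigvee_{i\le n}R^{-a_i}\mathcal V\Big)\le\prod_{k\le k_0}\big((2M+1)n+1\big)^{d_k}\le(2M+2)^d\,n^d,\qquad d=\sum_{k\le k_0}d_k,
\]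
and this bound does not depend on $A$.
\end{proof}

\begin{example}[rotations]\label{ex:rotation}
Let $Tx=x+\alpha$ on $\mathbb R/\mathbb Z$. Given $A_0,A_1$, compactness gives a union $F$ of finitely many, say $r$, half-open arcs $[p,q)$ that contains $A_1$ and misses $A_0$. Let $\mathcal C=\{(x,(\mathbf 1_F(x+n\alpha))_n)\}$. For a set $J$ of $t$ integers, the pattern $(\mathbf 1_F(x+n\alpha))_{n\in J}$ changes at no more than $2rt$ points $x$ of the circle, so there are at most $2rt+1$ patterns, and $J$ is shattered only if $2^t\le2rt+1$. Condition (2) holds, and the rotation has a null zero dimensional extension.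
\end{example}

\section{Reduction to a finite statement}\label{sec:reduction}

A counterexample must be simple at every fixed resolution and yet admit no rounding of finite VC dimension. The finite form of this demand is a matrix $V$ with entries in $\{0,\dots,m\}$, to be divided by $m$ later. Call $f:U\times P\to\{0,1\}$ a \emph{rounding} of $V:U\times P\to\{0,\dots,m\}$ if $f=0$ where $V=0$ and $f=1$ where $V=m$. On the other entries $f$ is arbitrary; it need not be a function of $V$.

\begin{proposition}\label{prop:finite}
For all $m\ge2$ and $K\ge1$ there are finite sets $U,P$ and a matrix $V:U\times P\to\{0,\dots,m\}$ with the following properties.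
\begin{itemize}
\item[(A)] For every $P'\subset P$ there is a family $\Psi$ of at most $\binom{|P'|}2$ functions $P'\to\{0,\dots,m\}$ such that, for every $u\in U$ with $V(u,p)\ne0$ for at least two $p\in P'$, some $\psi\in\Psi$ satisfies $|V(u,p)-\psi(p)|\le1$ for all $p\in P'$.
\item[(B)] Every rounding of $V$ shatters a subset of $P$ of size $K$.
\end{itemize}
\end{proposition}

To make a dynamical system, we write each row of each matrix along $\mathbb Z$ and take all shifts. A finite set $J$ of times then sees the matrices through infinitely many shifts, and the total number of approximating functions must stay polynomial in $|J|$. We place the columns at powers of $2$, because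
\begin{equation}\label{eq:sidon}
2^a-2^b=2^{a'}-2^{b'}>0\ \text{ implies }\ (a,b)=(a',b'):
\end{equation}
the number $2^a-2^b=2^b(2^{a-b}-1)$ determines $b$ as its exponent of $2$, and then $a$. Each pair of times in $J$ can then be charged to at most one shift of one matrix, which matches the bound $\binom{|P'|}2$ in (A).

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:finite}]
For $m\ge2$ let $(U_m,P_m,V_m)$ be given by the proposition with $K=m$. Choose injections $\tau_m:P_m\to\{2^h:h\ge0\}$ with pairwise disjoint images $S_m$. For $u\in U_m$ define $x_u\in[0,1]^{\mathbb Z}$ by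
\[
x_u(\tau_m(p))=V_m(u,p)/m\quad(p\in P_m),\qquad x_u(n)=0\quad(n\notin S_m).
\]
Let $X_0=\{\sigma^kx_u:k\in\mathbb Z,\ u\in U_m,\ m\ge2\}$ and let $X$ be its closure, a closed shift-invariant set.

\emph{Part (1).} We verify the hypothesis of Lemma~\ref{lem:upper} with $d=2$. Fix $\varepsilon\in(0,1)$ and a finite nonempty $J\subset\mathbb Z$. Points with at most one nonzero coordinate in $J$ are $\varepsilon$-approximated on $J$ by the $(1+1/\varepsilon)|J|$ functions of Example~\ref{ex:star}.

For the other points, put $P_{k,m}=\{p\in P_m:\tau_m(p)-k\in J\}$ for $k\in\mathbb Z$ and $m\ge2$. Two distinct elements of $P_{k,m}$ give $j<j'$ in $J$ with $j+k,\,j'+k\in S_m$. By \eqref{eq:sidon} the difference $j'-j$ determines $j+k$ and $j'+k$, hence $k$, and also $m$ because the sets $S_m$ are disjoint. So each pair $\{j,j'\}$ arises from at most one $(k,m)$, and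
\begin{equation}\label{eq:budget}
\sum_{k,m}\binom{|P_{k,m}|}2\le\binom{|J|}2 .
\end{equation}
In particular at most $\binom{|J|}2$ pairs $(k,m)$ have $|P_{k,m}|\ge2$. Let $\sigma^kx_u$, $u\in U_m$, have at least two nonzero coordinates in $J$. Then $V_m(u,p)\ne0$ for at least two $p\in P_{k,m}$, and $\sigma^kx_u$ vanishes on $J$ outside $\tau_m(P_{k,m})-k$. If $m\ge1/\varepsilon$, apply (A) to $P'=P_{k,m}$, and for each $\psi\in\Psi$ take the function on $J$ equal to $\psi(p)/m$ at $\tau_m(p)-k$ and $0$ elsewhere; one of these is within $1/m\le\varepsilon$ of $\sigma^kx_u$. By \eqref{eq:budget} this costs at most $\binom{|J|}2$ functions over all such $(k,m)$. If $m<1/\varepsilon$, property (A) is too coarse, but there are only finitely many such $m$. Let $b_\varepsilon$ bound $|U_m|$ for $m<1/\varepsilon$ and take the restrictions $\sigma^kx_u|_J$ themselves, at most $b_\varepsilon\binom{|J|}2$ in all. The total is at most $(2+1/\varepsilon+b_\varepsilon)|J|^2$.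

\emph{Part (2).} Let $\pi:(Z,R)\to(X,\sigma)$ be an extension and $C\subset Z$ a clopen set that contains $\pi^{-1}\{x:x(0)=1\}$ and misses $\pi^{-1}\{x:x(0)=0\}$. If $Z$ is zero dimensional, such a $C$ exists by clopen separation. Fix $m\ge2$, choose $z_u\in\pi^{-1}(x_u)$ for $u\in U_m$, and set
\[
f(u,p)=\mathbf 1_C\big(R^{\tau_m(p)}z_u\big),\qquad u\in U_m,\ p\in P_m .
\]
The point $\pi(R^{\tau_m(p)}z_u)=\sigma^{\tau_m(p)}x_u$ has $0$-th coordinate $V_m(u,p)/m$, so $f$ is a rounding of $V_m$. By (B) it shatters a set $P_0\subset P_m$ of size $m$, and then the functions $n\mapsto\mathbf 1_C(R^nz)$ shatter $\tau_m(P_0)$, which has size $m$. Since $m$ is arbitrary, Lemma~\ref{lem:lower} gives $h^A_{\mathrm{top}}(R)\ge\log2$ for some $A$.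
\end{proof}

\section{Grids, levels and property (B)}\label{sec:grids}

An $n\times n$ matrix with entries in $\{j,j+1\}$, a \emph{grid of level} $j$, is within $1$ of a constant however wild its pattern, so it is harmless for (A). A wild grid defeats the rounding $f=\mathbf 1_{\{V>j\}}$, and a block diagonal arrangement of wild grids of levels $0,\dots,m-1$ defeats every threshold. It does not defeat all roundings: take $f=1$ on the grid of level $m-1$ and $f=0$ elsewhere. The grids must therefore share entries. An entry with value $j+1$ should be an upper entry of a grid of level $j$ and a lower entry of a grid of level $j+1$. If, within one grid, a rounding of small VC dimension has about the same number of ones on upper and on lower entries, then the density $0$ at value $0$ propagates up to value $m$, where the density is $1$. The next lemma supplies a pattern with this property.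

\begin{lemma}\label{lem:disc}
For $K\ge1$ and $\delta\in(0,1)$ there are $n$ and $\omega:[n]^2\to\{0,1\}$ such that every $F:[n]^2\to\{0,1\}$ whose rows shatter no set of $K$ columns satisfies
\[
\Big|\sum_{\omega(e)=1}F(e)-\sum_{\omega(e)=0}F(e)\Big|\le\delta n^2 .
\]
Moreover $\omega^{-1}(0)$ and $\omega^{-1}(1)$ each have at least $(1-\delta)n^2/2$ elements.
\end{lemma}

\begin{proof}
The idea is that such an $F$ is close to a matrix with boundedly many distinct rows; there are only $e^{O(n)}$ of those, and a random $\omega$ is balanced against all of them.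

Let $F$ be as in the statement. Take a maximal set of rows of $F$ that pairwise differ in more than $\delta n/2$ columns, and let $\nu$ be its size. Suppose $\nu\ge2$ and pick $t=\lceil4\ln\nu/\delta\rceil$ columns independently and uniformly. Two given rows of the set agree on all of them with probability at most $(1-\delta/2)^t\le e^{-\delta t/2}\le\nu^{-2}$. There are fewer than $\nu^2$ pairs, so for some choice all $\nu$ rows are distinct on the at most $t$ chosen columns. The Sauer--Shelah lemma gives $\nu\le(t+1)^{K-1}\le(4\ln\nu/\delta+2)^{K-1}$, and this inequality fails for large $\nu$. Hence $\nu\le\nu_0$ for an integer $\nu_0=\nu_0(K,\delta)$ independent of $n$. By maximality every row of $F$ differs in at most $\delta n/2$ columns from a row of the set. Replacing each row by such a row yields $F'$ with at most $\nu_0$ distinct rows that differs from $F$ in at most $\delta n^2/2$ entries.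

There are at most $2^{\nu_0n}\nu_0^{\,n}$ matrices $F'$ with at most $\nu_0$ distinct rows: list $\nu_0$ rows, then assign one to each index. Let $\omega$ be uniformly random. For fixed $F'$, the sum $\sum_e(2\omega(e)-1)F'(e)$ is a sum of at most $n^2$ independent uniform signs. Hoeffding's inequality, $\mathbb P(|\xi_1+\dots+\xi_M|>s)\le2e^{-s^2/(2M)}$ for independent uniform signs $\xi_i$, shows that it exceeds $\delta n^2/2$ in absolute value with probability at most $2e^{-\delta^2n^2/8}$. For large $n$ we have $2^{\nu_0n}\nu_0^{\,n}\cdot2e^{-\delta^2n^2/8}<1$, so some $\omega$ has $|\sum_e(2\omega(e)-1)F'(e)|\le\delta n^2/2$ for all $F'$, and then $|\sum_e(2\omega(e)-1)F(e)|\le\delta n^2$ for all admissible $F$. The last claim is the case $F\equiv1$, whose rows shatter no nonempty set.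
\end{proof}

Fix $m\ge2$, $K\ge1$, $\delta=\frac1{4m}$, and $n,\omega$ as in the lemma. We use the same $\omega$ in all grids, as the \emph{parity} of the entry; this is what lets grids of adjacent levels agree on shared entries.

\subsection*{Levels} Let $L=\{0,\dots,m-1\}$ and think of the level $j\in L$ as the interval $[j,j+1]$. For $c\in\{0,1\}$ let $w(j,c)$ be the element of $\{j,j+1\}$ congruent to $c$ modulo $2$, and let $\phi_c(j)$ be the level on the other side of the point $w(j,c)$: it is $j+1$ if $w(j,c)=j+1<m$, it is $j-1$ if $w(j,c)=j>0$, and it is $j$ if $w(j,c)\in\{0,m\}$. Thus $\phi_1$ swaps $0\leftrightarrow1$, $2\leftrightarrow3,\dots$ and $\phi_0$ swaps $1\leftrightarrow2$, $3\leftrightarrow4,\dots$, as far as these pairs lie in $L$ (Figure~\ref{fig:levels}). The point $w(j,c)$ is also an endpoint of the level $\phi_c(j)$ and has parity $c$, so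
\begin{equation}\label{eq:w}
w(\phi_c(j),c)=w(j,c),\qquad\phi_c^2=\mathrm{id}.
\end{equation}
Let $E_j^+=\{e\in[n]^2:w(j,\omega(e))=j+1\}$ and $E_j^-=[n]^2\setminus E_j^+$ be the upper and lower entries at level $j$. They are $\omega^{-1}(0)$ and $\omega^{-1}(1)$ in some order, and for $j<m-1$
\begin{equation}\label{eq:updown}
E^+_j=E^-_{j+1},\qquad\phi_{\omega(e)}\text{ swaps }j\text{ and }j+1\text{ for }e\in E^+_j .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\draw[thick] (0,0)--(5,0);
\foreach \x in {0,...,5} {\fill (\x,0) circle (1.3pt); \node[below] at (\x,-0.03) {$\x$};}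
\foreach \x in {0,...,4} {\node at (\x+0.5,0.17) {$\mathbf{\x}$};}
\foreach \x in {1,3} {\draw[<->] (\x-0.5,0.35) .. controls (\x-0.4,0.9) and (\x+0.4,0.9) .. (\x+0.5,0.35); \node[above] at (\x,0.76) {$\phi_1$};}
\foreach \x in {2,4} {\draw[<->] (\x-0.5,-0.12) .. controls (\x-0.4,-0.8) and (\x+0.4,-0.8) .. (\x+0.5,-0.12); \node[below] at (\x,-0.63) {$\phi_0$};}
\end{tikzpicture}
\caption{The case $m=5$. The points $0,\dots,5$ are the values and the unit intervals (bold) are the levels. The involution $\phi_c$ moves a level across its endpoint of parity $c$, and fixes it if that endpoint is $0$ or $m$: here $\phi_0$ fixes level $0$ and $\phi_1$ fixes level $4$.}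
\label{fig:levels}
\end{figure}

\subsection*{The matrix attached to a group} We index the grids by the elements $g$ of a finite group, and the grid at $g$ shares its entry $e$ with the grid at $gt_e$, where $t_e$ is an involution. Sharing the entry $e=(a,i)$ means sharing row $a$ and column $i$. So row $a$ is common to all grids reached from $g$ by the elements $t_{a1},\dots,t_{an}$; rows and columns become cosets. All groups act on the right. Let $G$ be a finite group generated by elements $t_e$ of order $2$, $e\in[n]^2$, put $G_a=\langle t_{ai}:i\in[n]\rangle$ and $G^i=\langle t_{ai}:a\in[n]\rangle$, and assume: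
\begin{itemize}
\item[(G1)] $G$ acts on $L$, with $t_e$ acting as $\phi_{\omega(e)}$;
\item[(G2)] $G_a\cap G^i=\langle t_{ai}\rangle$ for all $a,i$.
\end{itemize}
The \emph{level} of $g$ is $\ell(g)=0\cdot g$, so $\ell(gt_e)=\phi_{\omega(e)}(\ell(g))$. Since $\omega$ takes both values, both $\phi_0$ and $\phi_1$ occur, the action on $L$ is transitive, and each set $G(j)=\{g:\ell(g)=j\}$ has $|G|/m$ elements.

Let $U$ be the set of pairs $u=(a,\bar u)$ with $a\in[n]$ and $\bar u$ a left coset of $G_a$, and $P$ the set of pairs $p=(i,\bar p)$ with $\bar p$ a left coset of $G^i$; we call $a$ and $i$ the \emph{types}. Call $u$ and $p$ \emph{neighbors} if $\bar u\cap\bar p\ne\emptyset$. For $u=(a,\bar u)$ and $p=(i,\bar p)$ define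
\[
V(u,p)=\begin{cases}w\big(\ell(g),\omega(a,i)\big)&\text{if }g\in\bar u\cap\bar p,\\0&\text{if }\bar u\cap\bar p=\emptyset.\end{cases}
\]
This is well defined: if $g\in\bar u\cap\bar p$, then $\bar u\cap\bar p=g(G_a\cap G^i)=\{g,gt_{ai}\}$ by (G2), and both elements give the same value by \eqref{eq:w}. The \emph{grid at} $g$ consists of the rows $(a,gG_a)$ and the columns $(i,gG^i)$; there $V$ takes values in $\{\ell(g),\ell(g)+1\}$. For a rounding $f$ of $V$ put
\[
f_g(a,i)=f\big((a,gG_a),(i,gG^i)\big).
\]
Two facts drive the argument. First, $f_{gt_e}(e)=f_g(e)$, because $t_{ai}$ lies in $G_a$ and in $G^i$. Second, if $f$ shatters no $K$-subset of $P$, then the rows of $f_g$ shatter no set of $K$ columns, because the columns $(i,gG^i)$, $i\in[n]$, are distinct elements of $P$; so Lemma~\ref{lem:disc} applies to every $f_g$.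

\begin{example}[the case $m=2$]\label{ex:two}
Here $L=\{0,1\}$, $\phi_0=\mathrm{id}$, $\phi_1$ is the swap, and $\delta=1/8$. Take $G=\mathbb Z_2^{[n]^2}$ with standard basis $t_e$, written additively; then (G1) and (G2) hold, and $\ell(g)=\sum_{\omega(e)=1}g(e)$ modulo $2$. The values of $V$ in the grid at $g$ are
\[
\begin{array}{c|cc}&\omega(e)=0&\omega(e)=1\\\hline\ell(g)=0&0&1\\\ell(g)=1&2&1\end{array}
\]
Suppose a rounding $f$ shatters no $K$-set, and let $h(g)$ be the number of ones of $f_g$ on $\omega^{-1}(1)$, where $f$ is free. If $\ell(g)=0$, then $f_g=0$ on $\omega^{-1}(0)$, so $h(g)\le n^2/8$. If $\ell(g)=1$, then $f_g=1$ on $\omega^{-1}(0)$, which has at least $7n^2/16$ elements, so $h(g)\ge7n^2/16-n^2/8=5n^2/16$. But for each $e$ with $\omega(e)=1$ the map $g\mapsto g+t_e$ is a bijection $G(0)\to G(1)$ that preserves $f_g(e)$, so $h$ has the same average over $G(0)$ and over $G(1)$. This contradiction proves (B). Property (A) holds with $\Psi$ consisting of the constant $1$. For $m\ge3$ neither shortcut survives: $\phi_0(\phi_1(0))=2\ne1=\phi_1(\phi_0(0))$, so (G1) forces $G$ to be nonabelian, and (A)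 is no longer automatic.
\end{example}

\begin{lemma}\label{lem:B}
If $G$ satisfies \textup{(G1)} and \textup{(G2)}, then $V$ has property \textup{(B)}.
\end{lemma}

\begin{proof}
Suppose a rounding $f$ shatters no $K$-subset of $P$. For $j\in L$ put
\[
H_j^+=\sum_{g\in G(j)}\sum_{e\in E_j^+}f_g(e),\qquad H_j^-=\sum_{g\in G(j)}\sum_{e\in E_j^-}f_g(e),\qquad D=\frac{n^2|G|}m .
\]
Lemma~\ref{lem:disc}, applied to each of the $|G|/m$ matrices $f_g$ with $g\in G(j)$, gives $H^+_j\le H^-_j+\delta D$. Let $j<m-1$ and $e\in E^+_j=E^-_{j+1}$. By \eqref{eq:updown} the involution $g\mapsto gt_e$ exchanges $G(j)$ and $G(j+1)$, and it preserves $f_g(e)$; summing over $e$ gives $H^+_j=H^-_{j+1}$. At the two ends the rounding is prescribed. For $g\in G(0)$ and $e\in E_0^-$ the value of $V$ is $0$, so $H_0^-=0$. For $g\in G(m-1)$ and $e\in E^+_{m-1}$ the value is $m$, so $H^+_{m-1}=|E^+_{m-1}|\,|G|/m\ge\frac{1-\delta}2D$. Chaining the $m$ inequalities,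
\[
\frac{1-\delta}2D\le H^+_{m-1}\le H^+_{m-2}+\delta D\le\dots\le H_0^++(m-1)\delta D\le m\delta D=\frac D4 .
\]
This gives $\delta\ge1/2$, whereas $\delta=\frac1{4m}\le\frac18$.
\end{proof}

\section{The group}\label{sec:group}

For (A) we need to know that rows and columns form no configurations beyond those inside the grids. Precisely, two rows and two columns that are mutually neighbors should pass through a common element of $G$ (Lemma~\ref{lem:quad}). Such a configuration gives a relation $xy'zy=1$ with $x,z$ in row subgroups and $y,y'$ in column subgroups, and the following two properties control these relations.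
\begin{itemize}
\item[(G3)] For each $a$ there is a homomorphism $r_a:G\to G_a$ with $r_a(t_{ak})=t_{ak}$ for all $k$ and $r_a(t_{bk})=1$ for $b\ne a$. For each $i$ there is a homomorphism $r^i:G\to G^i$ with $r^i(t_{bi})=t_{bi}$ for all $b$ and $r^i(t_{bk})=1$ for $k\ne i$.
\item[(G4)] If $x,z\in G_a$, $y,y'\in G^i$ and $xy'=yz$, then $x\in\langle t_{ai}\rangle$ or $y\in\langle t_{ai}\rangle$.
\end{itemize}
Under (G3), $r_a$ is the identity on $G_a$, is trivial on $G_b$ for $b\ne a$, and maps $G^i$ onto $\langle t_{ai}\rangle$; symmetrically for $r^i$. Three consequences follow. If $g\in G_a\cap G^i$ then $g=r_a(g)\in\langle t_{ai}\rangle$, which is (G2). If $i\ne k$ and $g\in G^i\cap G^k$, then $g=r^i(g)=1$, so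
\begin{equation}\label{eq:columns}
G^i\cap G^k=1\qquad(i\ne k).
\end{equation}
Finally, applying $r^i,r^k,r^l$ in turn shows that for distinct $i,k,l$,
\begin{equation}\label{eq:indep}
g_1\in\langle t_{ai}\rangle,\ g_2\in\langle t_{al}\rangle,\ g_3\in\langle t_{ak}\rangle,\ g_1g_2g_3=1\ \text{ imply }\ g_1=g_2=g_3=1 .
\end{equation}

The group with generators $t_e$ and only the relations $t_e^2=1$ has (G1) and (G3) by its universal property. It has (G4) as well: if $x,y\notin\langle t_{ai}\rangle$, the first letter other than $t_{ai}$ in the reduced word of $xy'$ comes from row $a$, and in that of $yz$ it does not. But this group is infinite for $n\ge2$, while the averaging in Lemma~\ref{lem:B} and the sets $U,P$ require a finite group. We build a finite group as a permutation group on a disjoint union of finite pieces, each responsible for one property.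

\begin{lemma}\label{lem:group}
There is a finite group $G$, generated by elements $t_e$ of order $2$, $e\in[n]^2$, that satisfies \textup{(G1)--(G4)}.
\end{lemma}

\begin{proof}
\emph{Models for the row and column subgroups.} Let $\epsilon_1,\dots,\epsilon_n$ be the standard basis of $\mathbb Z_2^n$. In $\mathbb Z_2^n\times\mathrm{Sym}(L)$ let
\[
\Gamma_a=\langle s_{ai}:i\in[n]\rangle,\ \ s_{ai}=(\epsilon_i,\phi_{\omega(a,i)}),\qquad
\Gamma^i=\langle s'_{ai}:a\in[n]\rangle,\ \ s'_{ai}=(\epsilon_a,\phi_{\omega(a,i)}).
\]
The generators have order $2$. The second factor makes these groups act on $L$. The first factor provides the coordinate homomorphisms $\chi_k:\Gamma_a\to\mathbb Z_2$ with $\chi_k(s_{ak})=1$ and $\chi_k(s_{ai})=0$ for $i\ne k$, and the analogous homomorphisms on $\Gamma^i$.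

\emph{The permutations.} Let $Y_{ai}$ be the disjoint union of $\Gamma_a$ and $\Gamma^i$ with the two identity elements identified and with $s_{ai}$ identified with $s'_{ai}$; inside $Y_{ai}$ we have $\Gamma_a\cap\Gamma^i=\{1,s_{ai}\}$. Let $\Omega$ be the disjoint union of the pieces $L$, $\Gamma_a$, $\Gamma^i$ and $Y_{ai}$ for $a,i\in[n]$. Define $t_{bk}$ on each piece.
\begin{itemize}
\item On $L$ it is $\phi_{\omega(b,k)}$.
\item On $\Gamma_a$ it is right multiplication by $s_{ak}$ if $b=a$, and the identity otherwise. On $\Gamma^i$ it is right multiplication by $s'_{bi}$ if $k=i$, and the identity otherwise.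
\item On $Y_{ai}$: if $(b,k)=(a,i)$, it is right multiplication by $s_{ai}$ on $\Gamma_a$ and by $s'_{ai}$ on $\Gamma^i$; both swap the two common points, so they agree there. If $b=a$, $k\ne i$, it is right multiplication by $s_{ak}$ on $\Gamma_a$ and the identity on $\Gamma^i\setminus\Gamma_a$. If $b\ne a$, $k=i$, it is right multiplication by $s'_{bi}$ on $\Gamma^i$ and the identity on $\Gamma_a\setminus\Gamma^i$. If $b\ne a$, $k\ne i$, it is the identity.
\end{itemize}
Each $t_{bk}$ squares to the identity and moves every point of the piece $\Gamma_b$, so it has order $2$. Let $G\le\mathrm{Sym}(\Omega)$ be generated by the $t_e$. It is finite, and restriction to the piece $L$ gives (G1).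

\emph{The map $s_{ai}\mapsto t_{ai}$ extends to a homomorphism $\theta_a:\Gamma_a\to G_a$.} It suffices to partition $\Omega$ into sets and to give on each an action of $\Gamma_a$ in which every $s_{ai}$ acts as $t_{ai}$. On $L$ use the projection to $\mathrm{Sym}(L)$. On the piece $\Gamma_a$, and on the subset $\Gamma_a$ of $Y_{ak}$, use right multiplication. On $\Gamma_b$ with $b\ne a$ use the trivial action. There remain the pieces $\Gamma^k$, the pieces $Y_{bk}$ with $b\ne a$, and the subsets $\Gamma^k\setminus\Gamma_a$ of $Y_{ak}$. Each of these sets is fixed pointwise by $t_{ai}$ for $i\ne k$ and is preserved by $t_{ak}$; for the last one, because right multiplication by $s'_{ak}$ preserves $\{1,s'_{ak}\}$ and hence its complement in $\Gamma^k$. Let $\gamma\in\Gamma_a$ act there as $t_{ak}^{\chi_k(\gamma)}$; this is an action since $t_{ak}^2=1$, and it is the place where $\chi_k$ is needed. The construction is symmetric in rows and columns, so there is also $\theta^i:\Gamma^i\to G^i$ with $s'_{ai}\mapsto t_{ai}$.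

\emph{Property (G3).} Every generator acts on the piece $\Gamma_a$ by a right multiplication, so every $g\in G$ acts by right multiplication by an element $\rho_a(g)$, and $\rho_a:G\to\Gamma_a$ is a homomorphism with $\rho_a(t_{ak})=s_{ak}$ and $\rho_a(t_{bk})=1$ for $b\ne a$. Then $r_a=\theta_a\circ\rho_a$ is as required. Define $\rho^i$ and $r^i=\theta^i\circ\rho^i$ symmetrically. Property (G2) follows, as shown above.

\emph{Property (G4).} Let $x,z\in G_a$ and $y,y'\in G^i$ with $x,y\notin\langle t_{ai}\rangle$. We follow the point $1\in Y_{ai}$. The group $G_a$ acts on $\Gamma_a\subset Y_{ai}$ exactly as on the piece $\Gamma_a$, so $1\cdot x=\rho_a(x)$. As $\theta_a(\rho_a(x))=x\notin\langle t_{ai}\rangle$, we have $\rho_a(x)\notin\{1,s_{ai}\}$, that is, $1\cdot x\in\Gamma_a\setminus\Gamma^i$. This set is fixed pointwise by $t_{bi}$ for $b\ne a$ and preserved by $t_{ai}$, so it is preserved by $y'$, and $1\cdot xy'\in\Gamma_a\setminus\Gamma^i$. The same argument with rows and columns exchanged gives $1\cdot yz\in\Gamma^i\setminus\Gamma_a$. These sets are disjoint, so $xy'\ne yz$.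
\end{proof}

\section{Quadrangles and property (A)}\label{sec:quad}

Let $G$ be as in Lemma~\ref{lem:group}, and let $U,P,V$ be defined from it as in Section~\ref{sec:grids}.

\begin{lemma}\label{lem:quad}
Let $u=(a,\bar u)\ne v=(b,\bar v)$ in $U$ and $p=(i,\bar p)\ne q=(k,\bar q)$ in $P$, and suppose that $u$ and $v$ are both neighbors of both $p$ and $q$. Then $a\ne b$, $i\ne k$, and $\bar p\cap\bar q$ is a single element, which lies in $\bar u\cap\bar v$.
\end{lemma}

\begin{proof}
Choose $g_1\in\bar u\cap\bar p$, $g_2\in\bar u\cap\bar q$, $g_3\in\bar v\cap\bar q$, $g_4\in\bar v\cap\bar p$, and put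
\[
x=g_1^{-1}g_2\in G_a,\quad y'=g_2^{-1}g_3\in G^k,\quad z=g_3^{-1}g_4\in G_b,\quad y=g_4^{-1}g_1\in G^i .
\]
Then $xy'zy=1$. Two observations: if $a=b$ and $y\in\langle t_{ai}\rangle$, then $g_1=g_4y\in g_4G_a$ gives $\bar u=\bar v$, so $u=v$; if $i=k$ and $x\in\langle t_{ai}\rangle$, then $g_2=g_1x\in g_1G^i$ gives $\bar p=\bar q$, so $p=q$. Both conclusions are excluded.

If $a=b$ and $i\ne k$, apply $r^i$. It kills $y'$, fixes $y$, and sends $x,z$ into $\langle t_{ai}\rangle$, so $y\in\langle t_{ai}\rangle$, which is impossible. If $a\ne b$ and $i=k$, apply $r_a$. It kills $z$, fixes $x$, and sends $y,y'$ into $\langle t_{ai}\rangle$, so $x\in\langle t_{ai}\rangle$, which is impossible. If $a=b$ and $i=k$, then $xy'=y^{-1}z^{-1}$ and (G4) gives $x\in\langle t_{ai}\rangle$ or $y\in\langle t_{ai}\rangle$, both impossible.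

So $a\ne b$ and $i\ne k$. Applying $r_a$ gives $x\,t_{ak}^{\alpha}t_{ai}^{\beta}=1$ for some $\alpha,\beta\in\{0,1\}$, that is, $g_2t_{ak}^\alpha=g_1t_{ai}^{\beta}$. The right side lies in $\bar u\cap\bar p$ and the left side in $\bar q$, so $\bar u\cap\bar p\cap\bar q\ne\emptyset$. The hypotheses are symmetric in $u$ and $v$, so $\bar v\cap\bar p\cap\bar q\ne\emptyset$ too. If $g\in\bar p\cap\bar q$, then $\bar p\cap\bar q=g(G^i\cap G^k)=\{g\}$ by \eqref{eq:columns}, and this $g$ lies in $\bar u$ and in $\bar v$.
\end{proof}

Property (G4) was used only in the case $a=b$, $i=k$, and it cannot be dropped there. The group $\mathbb Z_2^{[n]^2}$ satisfies (G3) through coordinate projections, but for $b\ne a$, $k\ne i$ the disjoint cosets $G_a$ and $t_{bi}+G_a$ both meet $G^i$ (in $0$ and $t_{bi}$) and $t_{ak}+G^i$ (in $t_{ak}$ and $t_{ak}+t_{bi}$).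

The lemma gives a dichotomy for a row $u$ seen on $P'$. Either some pair of columns has $u$ as its only common neighbor, and that pair can pay for $u$ exactly; or all neighbors of $u$ in $P'$ lie in one grid, where $V$ is nearly constant.

\begin{proof}[Proof of Proposition~\ref{prop:finite}]
Property (B) is Lemma~\ref{lem:B}. For (A), fix $P'\subset P$. Each unordered pair $p\ne q$ in $P'$ contributes at most one function to $\Psi$.
\begin{itemize}
\item If $p,q$ have exactly one common neighbor $v$, they contribute $V(v,\cdot)|_{P'}$.
\item If they have at least two, then by Lemma~\ref{lem:quad} their types differ, $\bar p\cap\bar q=\{\gamma_{pq}\}$, and $\gamma_{pq}\in\bar v$ for every common neighbor $v$ (pair $v$ with any other common neighbor). They contribute the function $\psi_{pq}$ equal to $\ell(\gamma_{pq})$ on $D_{pq}=\{p'\in P':\gamma_{pq}\in\overline{p'}\}$ and to $0$ on $P'\setminus D_{pq}$.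
\end{itemize}
Let $u=(a,\bar u)$ have $V(u,p)\ne0$ for at least two $p\in P'$. Nonzero values occur only at neighbors, so $u$ has at least two neighbors in $P'$. If $u$ is the only common neighbor of some pair of them, then $V(u,\cdot)|_{P'}\in\Psi$.

Otherwise every pair of neighbors of $u$ in $P'$ is of the second kind, and all the elements $\gamma$ lie in $\bar u$. Fix two neighbors $p,q$, of types $i,k$, and put $\gamma=\gamma_{pq}$. We claim that every neighbor of $u$ in $P'$ lies in $D_{pq}$. This holds for $p$ and $q$. Let $p'$ be a third neighbor, of type $l$; then $i,k,l$ are distinct. The elements $\gamma_{pq}$ and $\gamma_{pp'}$ both lie in $\bar u\cap\bar p$, so (G2) gives $g_1=\gamma_{pq}^{-1}\gamma_{pp'}\in\langle t_{ai}\rangle$. In the same way $\overline{p'}$ gives $g_2=\gamma_{pp'}^{-1}\gamma_{qp'}\in\langle t_{al}\rangle$ and $\bar q$ gives $g_3=\gamma_{qp'}^{-1}\gamma_{pq}\in\langle t_{ak}\rangle$. Since $g_1g_2g_3=1$, property \eqref{eq:indep} gives $g_1=1$, so $\gamma=\gamma_{pp'}\in\overline{p'}$, as claimed.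

Now compare $V(u,\cdot)$ with $\psi_{pq}$. If $p'\in D_{pq}$, then $\gamma\in\bar u\cap\overline{p'}$, so $V(u,p')\in\{\ell(\gamma),\ell(\gamma)+1\}$ while $\psi_{pq}(p')=\ell(\gamma)$. If $p'\in P'\setminus D_{pq}$, then $p'$ is not a neighbor of $u$, and both functions vanish.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{The shape of the example}\label{sec:shape}

\begin{proposition}\label{prop:shape}
The system $X$ of Section~\ref{sec:reduction}, built from the matrices of Sections~\ref{sec:grids}--\ref{sec:quad}, is the union of the star $Y$ of Example~\ref{ex:star} and countably many isolated points. Every $x\in X$ has finitely many nonzero coordinates, and the only invariant probability measure is the point mass at the fixed point $0$.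
\end{proposition}

\begin{proof}
Let $x\in X$ have nonzero coordinates $j<j'$, and let $W$ be the open set of $y\in X$ with $y(j)\ne0\ne y(j')$. If $\sigma^kx_u\in W$ with $u\in U_m$, then $j+k,\,j'+k\in S_m$, so $k$ and $m$ are determined by \eqref{eq:sidon} and the disjointness of the $S_m$. As $U_m$ is finite, $W\cap X_0$ is finite; it is dense in $W$, so $W\subset X_0$ is finite. Hence $x$ is isolated and belongs to the countable set $X_0$, whose points have finite support. All other points of $X$ lie in $Y$.

Conversely let $c\in[0,1]$ and choose $v_m\in\{0,\dots,m\}$ with $v_m/m\to c$. The value $v_m$ occurs in $V_m$: take a level $j$ with $v_m\in\{j,j+1\}$, an element $g$ of level $j$, and an entry of the grid at $g$ whose parity $\omega(e)$ is that of $v_m$. Say $V_m(u_m,p_m)=v_m$ and $s_m=\tau_m(p_m)$. The $s_m$ are distinct powers of $2$, so $s_m\to\infty$, and all other powers of $2$ are at distance at least $s_m/2$ from $s_m$. Therefore $\sigma^{s_m}x_{u_m}\to c\mathbf 1_{\{0\}}$, and $Y\subset X$ by invariance.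

Since supports are finite, $\sigma^nx\to0$ as $n\to\pm\infty$ for every $x\in X$. If $\mu$ is an invariant probability measure and $\varphi$ is continuous on $X$, dominated convergence gives $\int\varphi\,d\mu=\int\varphi\circ\sigma^n\,d\mu\to\varphi(0)$, so $\mu$ is the point mass at $0$.
\end{proof}

Thus the star $Y$ has a null zero dimensional extension, and adding countably many isolated points, all homoclinic to $0$, destroys this while keeping the complexity quadratic and the measure-theoretic dynamics trivial. In terms of Theorem~\ref{thm:char}, condition (2) fails for $A_i=\{x\in X:x(0)=i\}$: given $\mathcal C$, choose $(x_u,c_u)\in\mathcal C$ for $u\in U_m$; then $f(u,p)=c_u(\tau_m(p))$ is a rounding of $V_m$, so the VC dimension is at least $m$ for every $m$.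

\begin{thebibliography}{1}
\bibitem{LET} \emph{Local Entropy Theory},
\texttt{http://www.math.tau.ac.il/\~{}glasner/papers/local-entropy-revised.pdf}.
\end{thebibliography}
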